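\title{The derivative of a univalent function has finite radial variation on a set of dimension one}

\begin{abstract}
Let $f$ be a univalent function on the unit disk and let $E_f$ be the set of boundary points $\zeta$ for which $\int_0^1|f''(r\zeta)|\,dr<\infty$. We prove that $E_f$ has Hausdorff dimension one in every arc of the circle. The statement follows from a theorem on Bloch functions $b$: the integrals of $|b'|e^{\lambda\operatorname{Re}b}$ along the radius and over Stolz angles are finite for all $\lambda>0$ on a set of dimension one. The proof runs a random walk in the half-plane whose steps are tilted slightly toward smaller values of $\operatorname{Re}b$, and compares its exit law with its hitting probabilities. We also determine the gauge functions $\varphi$ for which $\mathcal H^\varphi(E_f)>0$ for every univalent $f$; in particular $E_f$ can have length zero.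
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbf D$ be the open unit disk, $\mathbf T$ the unit circle, and $f$ a univalent (injective analytic) function on $\mathbf D$. The integral $\int_0^1|f''(r\zeta)|\,dr$ is the total variation of $f'$ along the radius that ends at $\zeta\in\mathbf T$; when it is finite, $f'(r\zeta)$ has a finite limit as $r\to1$. Put
\[
E_f=\Big\{\zeta\in\mathbf T:\ \int_0^1|f''(r\zeta)|\,dr<\infty\Big\}.
\]
Anderson conjectured that $E_f$ is never empty. Jones and Mueller verified the conjecture, and their result gives points of $E_f$ on a dense subset of $\mathbf T$. The problem of the size of $E_f$ is posed in \cite{fractal}, with the expectation that the answer is Hausdorff dimension one: \emph{is $\dim E_f=1$ for every univalent $f$?} We show that it is. Throughout, an arc is a nondegenerate open arc.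

\begin{theorem}\label{thm:univalent}
For every univalent function $f$ on $\mathbf D$ and every arc $J\subset\mathbf T$, $\dim(E_f\cap J)=1$.
\end{theorem}

To see what decides whether a point lies in $E_f$, write $b=\log f'$, which is analytic because $f'$ has no zeros in $\mathbf D$. Then
\begin{equation}\label{eq:fb}
|f''|=|b'|\,e^{\operatorname{Re}b}.
\end{equation}
Take $f(z)=(1-z)^{s}$ with $0<s\le2$, $s\ne1$. This function is univalent, since $1-z$ lies in the right half-plane, and the image domain has a corner of interior angle $s\pi$ at $f(1)=0$. On the radius to $1$ we have $|b'(r)|=|s-1|/(1-r)$ and $e^{\operatorname{Re}b(r)}=s(1-r)^{s-1}$. The factor $|b'|$ is not integrable for any such $s$, and $1\in E_f$ exactly when $s>1$, that is, when $\operatorname{Re}b$ decreases to $-\infty$ at a definite rate. So one should look for radii along which $\operatorname{Re}b$ drifts downward whenever $b$ varies at all.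

Univalence enters only through a growth bound for $b'$. An analytic function $b$ on $\mathbf D$ is a \emph{Bloch function} if
\[
\|b\|:=\sup_{z\in\mathbf D}\,(1-|z|^2)|b'(z)|<\infty .
\]
The classical inequality $\big|(1-|z|^2)\frac{f''(z)}{2f'(z)}-\bar z\big|\le2$ for univalent $f$ gives $\|\log f'\|\le6$. A \emph{Stolz angle} at $\zeta\in\mathbf T$ is a set $\{z\in\mathbf D:|z-\zeta|<M(1-|z|)\}$, and $dA$ denotes area measure.

\begin{theorem}\label{thm:bloch}
Let $b$ be a Bloch function, and let $E_b^*$ be the set of $\zeta\in\mathbf T$ such that for every $\lambda>0$ and every Stolz angle $\Gamma$ at $\zeta$,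
\[
\int_0^1|b'(r\zeta)|\,e^{\lambda\operatorname{Re}b(r\zeta)}\,dr<\infty
\qquad\text{and}\qquad
\int_\Gamma|b'(z)|\,e^{\lambda\operatorname{Re}b(z)}\,\frac{dA(z)}{1-|z|}<\infty .
\]
Then $\dim(E_b^*\cap J)=1$ for every arc $J\subset\mathbf T$.
\end{theorem}

For $b=\log f'$, the choice $\lambda=1$ and \eqref{eq:fb} give $E_b^*\subset E_f$, so Theorem~\ref{thm:univalent} follows from Theorem~\ref{thm:bloch}. The restriction $\lambda>0$ cannot be dropped: Example~\ref{ex:lambda} exhibits a Bloch function with $\int_0^1|b'(r\zeta)|\,dr=\infty$ for every $\zeta\in\mathbf T$.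

Dimension one is also the most that can be said. Let $\varphi:(0,1)\to(0,\infty)$ be nondecreasing with $\varphi(0+)=0$, and set $\varphi(0)=0$. The Hausdorff measure with gauge $\varphi$ is
\[
\mathcal H^\varphi(A)=\lim_{\varepsilon\to0}\ \inf\Big\{\sum_j\varphi(\operatorname{diam}U_j):\ A\subset\bigcup_jU_j,\ \operatorname{diam}U_j<\varepsilon\Big\},
\]
the infimum being over countable covers. For $\varphi(t)=t^s$ one writes $\mathcal H^s$. The Hausdorff dimension is $\dim A=\inf\{s:\mathcal H^s(A)=0\}$, and $\mathcal H^s(A)=\infty$ for $s<\dim A$.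

\begin{theorem}\label{thm:gauge}
Let $\varphi:(0,1)\to(0,\infty)$ be nondecreasing with $\varphi(0+)=0$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal H^\varphi(E_f)>0$ for every univalent $f$ on $\mathbf D$;
\item[(ii)] $\displaystyle\limsup_{t\to0}\frac{\log\varphi(t)}{\log t}<1$.
\end{enumerate}
If \textup{(ii)} holds, then $\mathcal H^\varphi(E_f\cap J)=\infty$ for every univalent $f$ and every arc $J$.
\end{theorem}

Condition (ii) fails for $\varphi(t)=t$, so there is a univalent $f$ for which $E_f$ has length zero. It also fails for a gauge equal to $t\log(1/t)$ near $0$. Thus no gauge detects $E_f$ for all $f$ unless it dominates some power $t^s$, $s<1$, near $0$.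

Section~\ref{sec:model} proves a dyadic analog of Theorem~\ref{thm:bloch} in a few lines and lists what must be added for analytic functions. Sections~\ref{sec:walk}--\ref{sec:radii} contain the proof of Theorem~\ref{thm:bloch}. Section~\ref{sec:gauge} proves Theorem~\ref{thm:gauge}, which is not used for the other two theorems.

\section{A dyadic model}\label{sec:model}

Along a radius, a Bloch function changes by a bounded amount each time the distance to the circle is halved, and its real part has the mean value property. The discrete object with these two features is a dyadic martingale with bounded increments. To each dyadic interval $I\subset[0,1)$ assign a real number $u(I)$ so that $u(I)$ is the average of the values on the two halves of $I$. The two values are then $u(I)\pm a(I)$ with $a(I)\ge0$, and we assume $a(I)\le\beta$ for a constant $\beta>0$. Think of $I$ as a point at distance $|I|$ from the boundary, of $u(I)$ as $\operatorname{Re}b$ at that point, and of $a(I)$ as $(1-|z|)|b'(z)|$. If $I_n(x)$ is the dyadic interval of length $2^{-n}$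 that contains $x$, the radial integral of Theorem~\ref{thm:bloch} becomes
\[
W_\lambda(x)=\sum_{n\ge0}a(I_n(x))\,e^{\lambda u(I_n(x))}.
\]

Let first $a\equiv1$ and $u([0,1))=0$. Then $W_0\equiv\infty$. For uniformly distributed $x$, the sequence $u(I_n(x))$ is a simple random walk, which returns to $0$ infinitely often, so $W_\lambda(x)=\infty$ for almost every $x$ and every $\lambda$. One cannot hope for positive measure. On the other hand a linear downward drift with a small slope makes the series converge, and it costs little dimension. We use the following textbook criterion.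

\medskip\noindent\textbf{Mass distribution principle.} Let $\nu$ be a finite Borel measure on $\mathbf R$ with $\nu(I)\le C|I|^\alpha$ for all open intervals $I$ of length at most $\ell_0>0$. Then $\dim A\ge\alpha$ for every Borel set $A$ with $\nu(A)>0$.

\begin{proposition}\label{prop:model}
For every dyadic martingale $u$ with $a\le\beta$, the set of $x\in[0,1)$ such that $W_\lambda(x)<\infty$ for all $\lambda>0$ has dimension one.
\end{proposition}

\begin{proof}
Fix $0<\delta<1$. Define a probability measure $\nu$ on $[0,1)$ by giving the fraction $\frac{1+\delta}2$ of the mass of $I$ to the half on which $u$ is smaller (the left half in case of a tie) and the fraction $\frac{1-\delta}2$ to the other half.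

\emph{Dimension.} A dyadic interval of length $2^{-n}$ has mass at most $(\frac{1+\delta}2)^n=2^{-n\alpha}$, where $\alpha=1-\log_2(1+\delta)$. An interval of length $\ell\le 1$ is covered by two dyadic intervals of length less than $2\ell$, so it has mass at most $2(2\ell)^\alpha$. Hence Borel sets of positive $\nu$-measure have dimension at least $\alpha$.

\emph{Drift.} Let $0<\lambda\le\delta/(2\beta)$ and $t=\lambda a(I)\le\delta/2$. The $\nu$-average over $I$ of $e^{\lambda(u(\text{half})-u(I))}$ is
\[
\tfrac{1+\delta}2e^{-t}+\tfrac{1-\delta}2e^{t}=\cosh t-\delta\sinh t\le1+t^2-\delta t\le1-\tfrac{\lambda\delta}2a(I).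
\]
Multiply by $e^{\lambda u(I)}\nu(I)$ and sum over all $I$ of length $2^{-n}$:
\[
\int e^{\lambda u(I_{n+1})}\,d\nu\le\int e^{\lambda u(I_n)}\,d\nu-\frac{\lambda\delta}2\int a(I_n)\,e^{\lambda u(I_n)}\,d\nu .
\]
The sum over $n$ telescopes and gives $\int W_\lambda\,d\nu\le\frac2{\lambda\delta}e^{\lambda u([0,1))}$. So for $\nu$-almost every $x$, $W_\lambda(x)$ is finite for all $\lambda$ in the sequence $\lambda_m=\delta/(2\beta m)$.

\emph{All $\lambda$.} Let $x$ be such a point, let $\lambda>0$ and choose $\lambda_m\le\lambda$. The increments of the sequence $e^{\lambda_mu(I_n(x))}$ are at most $\lambda_me^{\lambda_m\beta}a(I_n(x))e^{\lambda_mu(I_n(x))}$ in absolute value, hence summable. So $u(I_n(x))$ is bounded above, and $W_\lambda(x)$ is at most a constant times $W_{\lambda_m}(x)$. Finally let $\delta\to0$, so that $\alpha\to1$.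
\end{proof}

The tilt $\delta$ must beat the second-order term $t^2$, which is why only small $\lambda$ are treated directly. The loss in the supermartingale inequality is proportional to $a(I)$, so it is present exactly where the series has something to sum; no lower bound for $a$ is needed.

The proof of Theorem~\ref{thm:bloch} has the same three parts, with a random walk $(X_n)$ in the upper half-plane in place of the descent through the tree, and with the law $\nu$ of its limit point on the real line. The drift estimate carries over almost verbatim (Section~\ref{sec:walk}). Three things that are free in the tree are not free in the half-plane.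
\begin{enumerate}
\item[(a)] The walk must converge to the boundary, and its probability of coming close to a given point $w$ must be bounded by $(\operatorname{Im}w)^{\alpha}$ with $\alpha$ near $1$. Both follow from a family of supermartingales (Section~\ref{sec:geometry}).
\item[(b)] In the tree, $\nu(I)$ \emph{equals} the probability of visiting the vertex $I$. In the half-plane the walk can converge to a point of an interval $I$ without visiting the region at height $|I|$ above it. The inequality $\nu(I)\le C\cdot(\text{probability of a visit})$ is the main technical step (Section~\ref{sec:exit}).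
\item[(c)] The drift estimate controls a sum along the random path, which is not the radius. Subharmonicity of $|b'e^{\lambda b}|$ and (b) convert it to integrals over cones and radii (Section~\ref{sec:radii}).
\end{enumerate}

\section{The tilted walk and its drift}\label{sec:walk}

If $b$ is constant, then $E_b^*=\mathbf T$; assume it is not. We pass to the upper half-plane $\mathbf H$, where translations and dilations are available. Let
\[
\mathcal C(z)=i\,\frac{1+z}{1-z},\qquad g=b\circ\mathcal C^{-1},\qquad u=\operatorname{Re}g .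
\]
The map $\mathcal C:\mathbf D\to\mathbf H$ is conformal, $\mathcal C(0)=i$, $\mathcal C'(z)=2i/(1-z)^2$ and $\operatorname{Im}\mathcal C(z)=(1-|z|^2)/|1-z|^2$. Hence
\begin{equation}\label{eq:cayley}
(1-|z|^2)|\mathcal C'(z)|=2\operatorname{Im}\mathcal C(z),
\end{equation}
and with $\beta=\|b\|/2\in(0,\infty)$,
\begin{equation}\label{eq:blochH}
|\nabla u(z)|=|g'(z)|\le\frac{\beta}{\operatorname{Im}z}\qquad(z\in\mathbf H).
\end{equation}

Fix $0<\delta\le10^{-4}$. Let $B(z,r)$ denote the open Euclidean disk. For $z\in\mathbf H$ let $B(z)=B(z,\frac12\operatorname{Im}z)$, and let $\langle\psi\rangle_z$ be the average of $\psi(w)$ over $w\in B(z)$ with respect to area.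

\begin{definition}\label{def:walk}
A \emph{$\delta$-walk} is a Markov chain $(X_n)_{n\ge0}$ in $\mathbf H$ whose step from $z$ has law $K(z,w)\mathbf 1_{B(z)}(w)\,dA(w)/|B(z)|$, where $K$ is a Borel function with
\[
1-2\delta\le K\le1+2\delta,\qquad\langle K(z,\cdot)\rangle_z=1 .
\]
\end{definition}

We write $\mathbf P_z$, $\mathbf E_z$ for the chain started at $z$, so that $\mathbf E_z\psi(X_1)=\langle K(z,\cdot)\psi\rangle_z$. Every step satisfies
\begin{equation}\label{eq:step}
|X_{n+1}-X_n|<\tfrac12\operatorname{Im}X_n .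
\end{equation}
The walk \emph{hits} a set $U$ if $X_n\in U$ for some $n\ge0$. We use the strong Markov property in its standard form: if $\tau$ is a stopping time and $\Omega\subset\{\tau<\infty\}$ is an event determined by the path up to time $\tau$, then on $\Omega$ the conditional law of $(X_{\tau+n})_{n\ge0}$, given the path up to time $\tau$, is $\mathbf P_{X_\tau}$. Since $B(x_0+hz)=x_0+hB(z)$ for $x_0\in\mathbf R$ and $h>0$, the process $(X_n-x_0)/h$ is again a $\delta$-walk. An estimate that holds for all $\delta$-walks is therefore invariant under translations and dilations.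

The walk adapted to $u$ favors the part of $B(z)$ where $u$ is smaller than at the center. With $\operatorname{sgn}(0)=0$, put
\[
m(z)=\langle\operatorname{sgn}(u-u(z))\rangle_z,\qquad a(z)=\langle|u-u(z)|\rangle_z,
\]
\begin{equation}\label{eq:kernel}
K(z,w)=1-\delta\big(\operatorname{sgn}(u(w)-u(z))-m(z)\big).
\end{equation}
The term $m(z)$ makes the average of $K(z,\cdot)$ equal to $1$, and $|m|\le1$ gives $|K-1|\le2\delta$. The function $m$ is Borel by Fubini's theorem, so \eqref{eq:kernel} defines a $\delta$-walk, which we call the \emph{tilted walk}. Its occupation measure from $i$ is $G(U)=\sum_{n\ge0}\mathbf P_i(X_n\in U)$, so that $\int\psi\,dG=\mathbf E_i\sum_n\psi(X_n)$ for Borel $\psi\ge0$.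

\begin{lemma}[Drift]\label{lem:drift}
For the tilted walk and $0<\lambda\le\delta/(4\beta)$,
\begin{equation}\label{eq:drift}
\int_{\mathbf H}a\,e^{\lambda u}\,dG\le\frac2{\lambda\delta}\,e^{\lambda u(i)}<\infty .
\end{equation}
\end{lemma}

\begin{proof}
Fix $z$ with $y=\operatorname{Im}z$, and let $v=u-u(z)$. Since $u$ is harmonic, $\langle v\rangle_z=0$, so
\[
\mathbf E_zv(X_1)=\langle v\rangle_z-\delta\langle|v|\rangle_z+\delta m(z)\langle v\rangle_z=-\delta a(z).
\]
On $B(z)$ heights exceed $y/2$, so \eqref{eq:blochH} gives $|\nabla u|\le2\beta/y$ and $|v|\le\frac y2\cdot\frac{2\beta}y=\beta$. This is where the Bloch condition is used. It follows that $\mathbf E_zv(X_1)^2\le\beta\,\mathbf E_z|v(X_1)|\le\beta(1+2\delta)a(z)$. Since $\lambda|v|\le\delta/4\le1$ and $e^t\le1+t+t^2$ for $|t|\le1$,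
\[
\mathbf E_ze^{\lambda v(X_1)}\le1-\lambda\delta a(z)+\lambda^2\beta(1+2\delta)a(z)\le1-\frac{\lambda\delta}2a(z),
\]
because $\lambda\beta(1+2\delta)\le\frac\delta4(1+2\delta)\le\frac\delta2$. By the Markov property,
\[
\mathbf E_ie^{\lambda u(X_{n+1})}\le\mathbf E_ie^{\lambda u(X_n)}-\frac{\lambda\delta}2\,\mathbf E_i\big[a(X_n)e^{\lambda u(X_n)}\big],
\]
where all terms are finite since $u(X_n)\le u(i)+n\beta$. Summing over $n$ gives \eqref{eq:drift}.
\end{proof}

The mean oscillation $a(z)$ is the natural loss for the walk, while Theorem~\ref{thm:bloch} concerns $|g'|$. For harmonic functions the first controls the second.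

\begin{lemma}\label{lem:gradient}
$\operatorname{Im}z\,|g'(z)|\le6a(z)$ for all $z\in\mathbf H$.
\end{lemma}

\begin{proof}
Let $v=u-u(z)$, $r=\frac12\operatorname{Im}z$, and let $e$ be a unit vector. The derivative $\partial_ev$ is harmonic. The mean value property and the divergence theorem give, for $0<\rho<r$,
\[
\pi\rho^2|\partial_ev(z)|=\Big|\int_{B(z,\rho)}\partial_ev\,dA\Big|\le\int_{\partial B(z,\rho)}|v|\,ds .
\]
Integrating over $\rho\in(0,r)$ yields $\frac\pi3r^3|\partial_ev(z)|\le\pi r^2a(z)$, that is, $r|\nabla u(z)|\le3a(z)$.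
\end{proof}

\section{Convergence and support of $\delta$-walks}\label{sec:geometry}

In this section and the next, $(X_n)$ is an arbitrary $\delta$-walk with $\delta\le10^{-4}$, and $C,c$ denote positive absolute constants, which may change from line to line; a subscript, as in $C_L$, indicates dependence on a parameter.

Without tilt, $p(X_n)$ would be a martingale for a positive harmonic function $p$. The tilt destroys this. However, if $p$ fluctuates by a definite relative amount on every disk $B(z)$, then a concave power $p^\alpha$ loses a definite fraction at each step, and this loss absorbs the tilt. Two functions with this property suffice: the height, which gives convergence, and the Poisson kernel, which bounds hitting probabilities.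

\begin{lemma}\label{lem:power}
Let $p(z)=\operatorname{Im}z$, or $p(z)=\operatorname{Im}z/|z-x_0|^2$ with $x_0\in\mathbf R$. For $0<\alpha<1$ and $z\in\mathbf H$,
\[
\mathbf E_z\,p(X_1)^\alpha\le\Big(1-\frac{\alpha(1-\alpha)}{288}+12\alpha\delta\Big)p(z)^\alpha .
\]
\end{lemma}

\begin{proof}
In both cases $p=\operatorname{Im}\omega$, with $\omega(z)=z$ or $\omega(z)=-1/(z-x_0)$. So $p$ is positive and harmonic, and $|\nabla p|/p=|\omega'|/p=1/\operatorname{Im}z$. Fix $z$, let $y=\operatorname{Im}z$ and $q=p/p(z)$. Harnack's inequality for a positive harmonic function on a disk of radius $R$ states that the values at the center and at distance $r<R$ differ at most by the factor $\frac{R+r}{R-r}$. On $B(z,y)$ with $r=y/2$ it gives $\frac13\le q\le3$ on $B(z)$. Also $\langle q\rangle_z=1$.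

Expand $q(w)-1=\operatorname{Re}\sum_{n\ge1}\xi_n(w-z)^n$, where $|\xi_1|=|\nabla q(z)|=1/y$. The terms are orthogonal on $B(z)$, and $\langle|w-z|^2\rangle_z=\frac12(y/2)^2$, so
\[
\langle(q-1)^2\rangle_z\ge\frac12|\xi_1|^2\langle|w-z|^2\rangle_z=\frac12\cdot\frac1{y^2}\cdot\frac{y^2}8=\frac1{16}.
\]
On $[\frac13,3]$ we have $t^{\alpha-2}\ge\frac19$, so Taylor's formula gives $t^\alpha\le1+\alpha(t-1)-\frac{\alpha(1-\alpha)}{18}(t-1)^2$. Averaging, $\langle q^\alpha\rangle_z\le1-\frac{\alpha(1-\alpha)}{288}$. On the same interval $t^{\alpha-1}\le3$, so $|q^\alpha-1|\le3\alpha|q-1|\le6\alpha$. Since $\langle K-1\rangle_z=0$,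
\[
\mathbf E_zq(X_1)^\alpha=\langle q^\alpha\rangle_z+\langle(K-1)(q^\alpha-1)\rangle_z\le\langle q^\alpha\rangle_z+2\delta\cdot6\alpha .\qedhere
\]
\end{proof}

\begin{lemma}[Convergence]\label{lem:conv}
Almost surely $X_n$ converges to a point $X_\infty\in\mathbf R$. There is an absolute constant $\Lambda$ such that
\begin{equation}\label{eq:escape}
\mathbf P_z\Big(\sup_n|X_n-z|\ge\Lambda\eta\Big)\le\frac12\qquad\text{whenever }\operatorname{Im}z\le\eta .
\end{equation}
\end{lemma}

\begin{proof}
Let $\rho=1-\frac1{1152}+6\cdot10^{-4}$. Then $\rho<1$; this is the reason for the bound $\delta\le10^{-4}$. Lemma~\ref{lem:power} with $p=\operatorname{Im}z$ and $\alpha=\frac12$ gives $\mathbf E_z(\operatorname{Im}X_n)^{1/2}\le\rho^n(\operatorname{Im}z)^{1/2}$. So $\Sigma=\sum_n(\operatorname{Im}X_n)^{1/2}$ has expectation at most $(\operatorname{Im}z)^{1/2}/(1-\rho)$ and is finite almost surely. By \eqref{eq:step},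
\[
\sum_n|X_{n+1}-X_n|\le\frac12\sum_n\operatorname{Im}X_n\le\frac12\Sigma^2 .
\]
Hence $X_n$ converges, and the limit is real. Let $\Lambda=2/(1-\rho)^2$. If $\sup_n|X_n-z|\ge\Lambda\eta$, then $\Sigma\ge(2\Lambda\eta)^{1/2}=2\eta^{1/2}/(1-\rho)$, which is at least twice the bound for $\mathbf E_z\Sigma$. Chebyshev's inequality gives \eqref{eq:escape}.
\end{proof}

Let $\nu$ be the law of $X_\infty$ under $\mathbf P_i$; we call it the \emph{exit law}. Lower bounds for probabilities come from steering the walk through small disks. For $v\in\mathbf H$ put $D_v=B(v,\frac18\operatorname{Im}v)$, and call $v_0,\dots,v_N\in\mathbf H$ a \emph{chain} if $|v_{j+1}-v_j|\le\frac18\operatorname{Im}v_j$ for all $j<N$.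

\begin{lemma}[Chains]\label{lem:chain}
If $v_0,\dots,v_N$ is a chain and $z\in D_{v_0}$, then $\mathbf P_z(X_N\in D_{v_N})\ge30^{-N}$.
\end{lemma}

\begin{proof}
By the Markov property it suffices to take $N=1$. Let $s=\operatorname{Im}v_0$. Both $\operatorname{Im}z$ and $\operatorname{Im}v_1$ lie in $[\frac78s,\frac98s]$, so the radius of $D_{v_1}$ lies in $[\frac7{64}s,\frac9{64}s]$ and that of $B(z)$ in $[\frac7{16}s,\frac9{16}s]$. Points of $D_{v_1}$ are within $(\frac18+\frac18+\frac9{64})s=\frac{25}{64}s<\frac7{16}s$ of $z$, so $D_{v_1}\subset B(z)$. The ratio of the radii is at least $\frac7{64}\cdot\frac{16}9=\frac7{36}$, and $(1-2\delta)(\frac7{36})^2\ge\frac1{30}$.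
\end{proof}

\begin{lemma}[Full support]\label{lem:support}
$\nu(J)>0$ for every bounded open interval $J\subset\mathbf R$.
\end{lemma}

\begin{proof}
Let $x_J$ be the center of $J$, choose $0<\eta<1$ with $(2\Lambda+2)\eta<\frac12|J|$, and let $v=x_J+i\eta$. Points on the segment from $i$ to $v$ with spacing at most $\eta/8$ form a chain, so the walk from $i$ is in $D_v$ at some fixed time $N$ with positive probability. A point $z\in D_v$ has height at most $2\eta$ and $|z-x_J|\le2\eta$. By \eqref{eq:escape}, the walk from $z$ stays within $2\Lambda\eta$ of $z$ with probability at least $\frac12$, and then $|X_\infty-x_J|\le(2\Lambda+2)\eta$, so $X_\infty\in J$.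
\end{proof}

\section{Exit law and hitting probabilities}\label{sec:exit}

For $w\in\mathbf H$ with $\operatorname{Im}w=h$ let
\[
I_w=(\operatorname{Re}w-h,\operatorname{Re}w+h),\qquad\Pi(w)=\mathbf P_i(X\text{ hits }D_w).
\]
The set $\{(w,z):z\in D_w\}$ is open, so $\Pi$ is a Borel function by Fubini's theorem.

\begin{proposition}\label{prop:exit}
There is an absolute constant $C$ such that $\nu(I_w)\le C\,\Pi(w)$ whenever $\operatorname{Im}w\le\frac1{16}$.
\end{proposition}

A walk that ends in $I_w$ must cross a half-annulus of size comparable to $h$ around $\operatorname{Re}w$. If it enters at height comparable to $h$, a chain leads to $D_w$ with probability at least $c$. If it enters at height $2^{-k}h$, chains only give a probability $e^{-Ck}$, and the trivial bound $1$ for the probability of proceeding toward $I_w$ is too weak. We show that the two probabilities are comparable at all heights, by induction on $k$. From height about $2^{-k}h$ the walk either doubles its height before moving far, which reduces to the case $k-1$, or it travels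 a long way inside a thin strip. The second event has probability that decays faster than any $e^{-Ck}$.

\begin{lemma}\label{lem:harnack}
Let $Q=\{z\in\mathbf H:|z|<2\}$, $F_Q(z)=\mathbf P_z(X\text{ hits }Q)$ and $F_D(z)=\mathbf P_z(X\text{ hits }D_i)$. Then $F_Q\le CF_D$ on $\mathcal A=\{z\in\mathbf H:4\le|z|<8\}$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\begin{scope}
\clip (-9.5,0.8) rectangle (9.5,9);
\fill[gray!20,even odd rule] (0,0) circle (8.6) (0,0) circle (3.4);
\end{scope}
\draw (-9.8,0) -- (9.8,0);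
\draw (2,0) arc (0:180:2);
\draw[dashed] (4,0) arc (0:180:4);
\draw[dashed] (8,0) arc (0:180:8);
\draw[dotted] (-9.8,0.8) -- (9.8,0.8) node[right] {$\operatorname{Im}=2^{-k}$};
\fill (0,1) circle (0.125) node[above] {$D_i$};
\node at (-1.1,0.4) {$Q$};
\node at (0,6) {$R_k$};
\begin{scope}
\clip (4,0) rectangle (8.5,3);
\draw (6,0.5) circle (1.3);
\end{scope}
\fill (6,0.5) circle (0.07) node[left] {$z$};
\node[below] at (2,0) {$2$};
\node[below] at (4,0) {$4$};
\node[below] at (8,0) {$8$};
\end{tikzpicture}
\caption{The induction step in Lemma~\ref{lem:harnack} (not to scale). The shaded region $R_k$ is a slightly widened half-annulus cut off at height $2^{-k}$. A walk from a point $z\in R_{k+1}$ below that height either crosses the dotted line while still inside the disk $B(z,d_k)$, and is then in $R_k$, or leaves this disk no later than it first reaches the dotted line.}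
\label{fig:harnack}
\end{figure}

\begin{proof}
Each induction step moves the point sideways, so the half-annulus has to widen as $k$ decreases, by a bounded total amount. For integers $k\ge0$ let $d_k=\frac14\,2^{-k/2}$ and $s_k=\sum_{j\ge k}d_j\le\frac14(1-2^{-1/2})^{-1}<1$, and put (Figure~\ref{fig:harnack})
\[
R_k=\{z:\ 4-s_k\le|z|\le8+s_k,\ \operatorname{Im}z\ge2^{-k}\},\qquad\mu_k=\sup_{R_k}\frac{F_Q}{F_D}.
\]
Since $\mathcal A\subset\bigcup_kR_k$, we must show that $\sup_k\mu_k\le C$.

\emph{Lower bound for $F_D$.} Let $3\le|z|\le9$ and $\operatorname{Im}z\ge2^{-k}$. Move vertically from $z$ to height $1$, changing the height by a factor in $[\frac78,\frac98]$ at each step. Going up takes at most $6k+1$ steps because $(9/8)^6>2$, and going down takes at most $17$ steps because $(8/7)^{17}>9$. Then move horizontally to $i$ in at most $72$ steps of length at most $\frac18$. This is a chain with at most $90(k+1)$ steps, so by Lemma~\ref{lem:chain}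
\begin{equation}\label{eq:lowerF}
F_D(z)\ge30^{-90(k+1)} .
\end{equation}
In particular $\mu_k<\infty$ for all $k$, and $\mu_0\le30^{90}$.

\emph{Recursion.} Let $z\in R_{k+1}$. If $\operatorname{Im}z\ge2^{-k}$, then $z\in R_k$ because $s_{k+1}\le s_k$, and $F_Q(z)\le\mu_kF_D(z)$. Suppose that $2^{-k-1}\le\operatorname{Im}z<2^{-k}$. Let $\tau$ be the first $n$ with $\operatorname{Im}X_n\ge2^{-k}$ and $S$ the first $n$ with $|X_n-z|\ge d_k$. Since $|z|\ge3$ and $d_k<1$, a walk that hits $Q$ has $S<\infty$, and it hits $Q$ no earlier than time $S$. On $\{\tau<S\}$ we have $|X_\tau-z|<d_k$, so $X_\tau\in R_k$ because $s_k=s_{k+1}+d_k$. The strong Markov property at $\tau$, used once for $Q$ and once for $D_i$, gives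
\begin{align*}
F_Q(z)&\le\mathbf E_z[F_Q(X_\tau);\tau<S]+\mathbf P_z(S\le\tau,\,S<\infty)\\
&\le\mu_k\mathbf E_z[F_D(X_\tau);\tau<S]+\mathbf P_z(S\le\tau,\,S<\infty)\le\mu_kF_D(z)+\mathbf P_z(S\le\tau,\,S<\infty).
\end{align*}

\emph{Travel in a strip.} Let $n_k=\lfloor d_k2^k/(\Lambda+1)\rfloor$. We claim that
\begin{equation}\label{eq:strip}
\mathbf P_z(S\le\tau,\,S<\infty)\le2^{-n_k}.
\end{equation}
The idea is to cut the journey of length $d_k$ into $n_k$ legs, each of which has probability at most $\frac12$ by \eqref{eq:escape} because it starts below height $2^{-k}$. Assume $n_k\ge1$, since otherwise there is nothing to prove. Set $S_0=0$ and let $S_{l+1}$ be the first $n>S_l$ with $|X_n-X_{S_l}|\ge\Lambda2^{-k}$.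

We first show that $S\le\tau$ and $S<\infty$ imply $S_{n_k}\le S$. Let $n$ be a finite time with $n\le\tau$ and $n<S_{n_k}$, say $S_l\le n<S_{l+1}$ with $l<n_k$. For $j<l$ we have $S_{j+1}-1<n\le\tau$, so the step at time $S_{j+1}-1$ starts below height $2^{-k}$ and has length less than $2^{-k-1}$ by \eqref{eq:step}. Together with $|X_{S_{j+1}-1}-X_{S_j}|<\Lambda2^{-k}$ this gives $|X_{S_{j+1}}-X_{S_j}|<(\Lambda+1)2^{-k}$. Also $|X_n-X_{S_l}|<\Lambda2^{-k}$. Adding up, $|X_n-z|<(l+1)(\Lambda+1)2^{-k}\le d_k$, so $n\ne S$.

Now let $\Omega_l=\{S_l<\infty,\ S_l<\tau\}$. On $\Omega_l$ the height at time $S_l$ is less than $2^{-k}$, so \eqref{eq:escape} and the strong Markov property at $S_l$ give $\mathbf P_z(\Omega_l\cap\{S_{l+1}<\infty\})\le\frac12\mathbf P_z(\Omega_l)$. Since $\Omega_{l+1}\subset\Omega_l\cap\{S_{l+1}<\infty\}$, induction gives $\mathbf P_z(\Omega_l)\le2^{-l}$. The event in \eqref{eq:strip} forces $S_{n_k-1}<S_{n_k}\le S\le\tau$ with $S_{n_k}<\infty$, so it is contained in $\Omega_{n_k-1}\cap\{S_{n_k}<\infty\}$. This proves \eqref{eq:strip}.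

\emph{Conclusion.} Divide the recursion by $F_D(z)$ and use \eqref{eq:lowerF} with $k+1$ in place of $k$:
\[
\mu_{k+1}\le\mu_k+2^{-n_k}\,30^{90(k+2)} .
\]
As $n_k\ge2^{k/2}/(4(\Lambda+1))-1$ grows faster than any multiple of $k$, the increments have a finite sum, which is an absolute constant. The choice of $d_k$ serves both needs: $\sum d_k<1$, and $d_k2^k/k\to\infty$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exit}]
Let $x_0=\operatorname{Re}w$, $h=\operatorname{Im}w$ and $Q_r=\{z\in\mathbf H:|z-x_0|<rh\}$. Let now $F_Q(z)$ and $F_D(z)$ be the probabilities that the walk from $z$ hits $Q_2$ and $D_w$. Lemma~\ref{lem:harnack}, applied to the $\delta$-walk $(X_n-x_0)/h$, gives $F_Q\le CF_D$ where $4h\le|z-x_0|<8h$. Since $|i-x_0|\ge1>8h$, the first entrance time $\sigma$ of $Q_8$ is at least $1$. On $\{\sigma<\infty\}$, \eqref{eq:step} gives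
\[
|X_\sigma-X_{\sigma-1}|<\tfrac12\operatorname{Im}X_{\sigma-1}\le\tfrac12|X_{\sigma-1}-x_0|,
\]
so $|X_\sigma-x_0|>\frac12|X_{\sigma-1}-x_0|\ge4h$. If $X_\infty\in I_w$, then $X_n\in Q_2\subset Q_8$ for all large $n$. By the strong Markov property at $\sigma$,
\[
\nu(I_w)\le\mathbf E_i[F_Q(X_\sigma);\sigma<\infty]\le C\,\mathbf E_i[F_D(X_\sigma);\sigma<\infty]\le C\,\Pi(w).\qedhere
\]
\end{proof}

The proposition has two consequences. The first is the dimension bound; it uses the maximal inequality $\mathbf P(\sup_nZ_n\ge t)\le\mathbf EZ_0/t$ for a nonnegative supermartingale $(Z_n)$.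

\begin{corollary}\label{cor:dim}
Let $\alpha=1-3456\delta$. Then $\nu(I_w)\le C(2h)^\alpha$ whenever $h=\operatorname{Im}w\le\frac1{16}$. Every Borel set $A\subset\mathbf R$ with $\nu(A)>0$ satisfies $\dim A\ge1-3456\delta$.
\end{corollary}

\begin{proof}
Let $p(z)=\operatorname{Im}z/|z-\operatorname{Re}w|^2$. We have $0<\alpha<1$ and $\frac{1-\alpha}{288}=12\delta$, so the factor in Lemma~\ref{lem:power} equals $1$ and $p(X_n)^\alpha$ is a nonnegative supermartingale; it is integrable because $p(X_{n+1})\le3p(X_n)$ by Harnack's inequality. Moreover $p(i)\le1$, and on $D_w$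
\[
p\ge\frac{7h/8}{(9h/8)^2}=\frac{56}{81h}\ge\frac1{2h}.
\]
The maximal inequality gives $\Pi(w)\le(2h)^\alpha$, and Proposition~\ref{prop:exit} gives the first assertion. Every open interval of length at most $\frac18$ is an $I_w$ with $|I_w|=2h$, so the second assertion follows from the mass distribution principle.
\end{proof}

The second consequence allows wider intervals, which correspond to cones of large aperture.

\begin{corollary}\label{cor:wide}
For each $L\in\mathbf N$ there is $C_L$ such that $\nu\big((\operatorname{Re}w-Lh,\operatorname{Re}w+Lh)\big)\le C_L\Pi(w)$ whenever $h=\operatorname{Im}w\le\frac1{16}$.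
\end{corollary}

\begin{proof}
The interval is covered by the $2L+1$ intervals $I_{w'}$ with $w'=w+jh$, $|j|\le L$. Horizontal steps of length $h/8$ form a chain from $w'$ to $w$ with at most $8L$ steps. Lemma~\ref{lem:chain} and the strong Markov property at the hitting time of $D_{w'}$ give $\Pi(w)\ge30^{-8L}\Pi(w')$. Apply Proposition~\ref{prop:exit} to each $w'$.
\end{proof}

\section{From the walk to cones and radii}\label{sec:radii}

We return to the tilted walk \eqref{eq:kernel} and prove Theorem~\ref{thm:bloch}. The function $|g'|e^{\lambda u}=|g'e^{\lambda g}|$ is the modulus of an analytic function, hence subharmonic: its value at $w$ is at most its average over any disk $B(w,r)$ with closure in $\mathbf H$. For $r=h/4$, $h=\operatorname{Im}w$, this reads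
\begin{equation}\label{eq:sub}
|g'(w)|e^{\lambda u(w)}\le\frac{16}{\pi h^2}\int_{B(w,h/4)}|g'|e^{\lambda u}\,dA .
\end{equation}
We shall use twice that
\begin{equation}\label{eq:compare}
|z-w|<\tfrac h4\quad\text{implies}\quad\tfrac45\operatorname{Im}z<h<\tfrac43\operatorname{Im}z\quad\text{and}\quad|z-w|<\tfrac13\operatorname{Im}z,
\end{equation}
which follows from $\frac34h<\operatorname{Im}z<\frac54h$.

The drift estimate is an integral against $G$, about which we know little. The next lemma replaces $G$ near $w$ by the single number $\Pi(w)$: once the walk is in $D_w$, its next step spreads almost uniformly over a larger disk.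

\begin{lemma}\label{lem:local}
For $\lambda>0$ and $w\in\mathbf H$ with $h=\operatorname{Im}w$,
\[
h\,|g'(w)|e^{\lambda u(w)}\,\Pi(w)\le\frac{128}\pi\int_{B(w,h/4)}a\,e^{\lambda u}\,dG .
\]
\end{lemma}

\begin{proof}
If $z\in D_w$, then $B(w,h/4)\subset B(z)$, because $\frac h8+\frac h4<\frac7{16}h\le\frac12\operatorname{Im}z$. Also $|B(z)|\le\pi(\frac9{16}h)^2<(1-2\delta)h^2$. So $\mathbf P_z(X_1\in U)\ge h^{-2}|U|$ for Borel sets $U\subset B(w,h/4)$. With $\sigma$ the hitting time of $D_w$,
\[
G(U)\ge\mathbf P_i(\sigma<\infty,\ X_{\sigma+1}\in U)\ge\Pi(w)h^{-2}|U| ,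
\]
that is, $dG\ge\Pi(w)h^{-2}dA$ on $B(w,h/4)$. On this disk heights exceed $\frac34h$, so Lemma~\ref{lem:gradient} gives $a\ge\frac h8|g'|$. By \eqref{eq:sub},
\[
\int_{B(w,h/4)}a\,e^{\lambda u}\,dG\ge\frac{\Pi(w)}{8h}\int_{B(w,h/4)}|g'|e^{\lambda u}\,dA\ge\frac{\Pi(w)}{8h}\cdot\frac{\pi h^2}{16}\,|g'(w)|e^{\lambda u(w)} .\qedhere
\]
\end{proof}

For $x\in\mathbf R$ and $L\in\mathbf N$ consider the truncated cone
\[
\Gamma_{x,L}=\{w\in\mathbf H:\ |\operatorname{Re}w-x|<L\operatorname{Im}w,\ \operatorname{Im}w<\tfrac1{16}\},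
\]
and let $\lambda_m=\delta/(4\beta m)$ for $m\in\mathbf N$.

\begin{lemma}\label{lem:cones}
There is a Borel set $A_\delta\subset\mathbf R$ with $\nu(\mathbf R\setminus A_\delta)=0$ such that
\begin{equation}\label{eq:cones}
\int_{\Gamma_{x,L}}|g'(w)|e^{\lambda_mu(w)}\,\frac{dA(w)}{\operatorname{Im}w}<\infty\qquad(x\in A_\delta,\ L,m\in\mathbf N).
\end{equation}
\end{lemma}

\begin{proof}
Fix $L$ and $\lambda=\lambda_m$, and write $h=\operatorname{Im}w$. A point $w$ with $h<\frac1{16}$ lies in $\Gamma_{x,L}$ exactly when $x\in(\operatorname{Re}w-Lh,\operatorname{Re}w+Lh)$. Tonelli's theorem, Corollary~\ref{cor:wide} and Lemma~\ref{lem:local} give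
\begin{align*}
\int_{\mathbf R}\int_{\Gamma_{x,L}}|g'|e^{\lambda u}\frac{dA}h\,d\nu(x)
&\le C_L\int_{\{h<1/16\}}h|g'(w)|e^{\lambda u(w)}\,\Pi(w)\,\frac{dA(w)}{h^2}\\
&\le\frac{128}{\pi}\,C_L\int_{\mathbf H}a(z)e^{\lambda u(z)}\Big(\int_{\{w:|z-w|<h/4\}}\frac{dA(w)}{h^2}\Big)dG(z).
\end{align*}
By \eqref{eq:compare}, the inner integral is at most $\pi(\frac13)^2(\frac54)^2$. The right side is finite by Lemma~\ref{lem:drift}. So the integral in \eqref{eq:cones}, a Borel function of $x$, is finite $\nu$-almost everywhere. The walk and $\nu$ depend on $\delta$ but not on $\lambda$ or $L$, so we may intersect the countably many sets of full measure.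
\end{proof}

\begin{lemma}\label{lem:transfer}
$\mathcal C^{-1}(A_\delta)\subset E_b^*$.
\end{lemma}

\begin{proof}
Let $x\in A_\delta$ and $\zeta=\mathcal C^{-1}(x)$; note that $\zeta\ne1$.

\emph{The radius, $\lambda=\lambda_m$.} The M\"obius map $\mathcal C$ preserves circles and angles, so it maps the radius $[0,\zeta)$ onto an arc $\gamma$ from $i$ to $x$ of a circle or line that is perpendicular to $\mathbf R$ at $x$. Near $x$ this arc is a graph over the height: its end is $\gamma'=\{x+\psi(h)+ih:0<h<h_0\}$ with $\psi$ smooth and $\psi(0)=\psi'(0)=0$. Take $h_0\le\frac1{20}$ so small that $|\psi'|\le\frac12$; then $|\psi(h)|\le h/2$ and $|dw|\le2\,dh$ on $\gamma'$. For $w\in\gamma'$ and $z\in B(w,h/4)$,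
\[
|\operatorname{Re}z-x|<\tfrac h2+\tfrac h4<\operatorname{Im}z<\tfrac54h<\tfrac1{16},
\]
so $B(w,h/4)\subset\Gamma_{x,1}$. Integrate \eqref{eq:sub} along $\gamma'$ and exchange the order of integration. For fixed $z$ with $y=\operatorname{Im}z$, only heights $h\in(\frac45y,\frac43y)$ contribute, by \eqref{eq:compare}, and $\int_{4y/5}^{4y/3}2h^{-2}\,dh=1/y$. Therefore
\[
\int_{\gamma'}|g'|e^{\lambda_mu}\,|dw|\le\frac{16}\pi\int_{\Gamma_{x,1}}|g'|e^{\lambda_mu}\,\frac{dA(z)}{\operatorname{Im}z}<\infty .
\]
Under $w=\mathcal C(r\zeta)$ we have $|g'(w)|\,|dw|=|b'(r\zeta)|\,dr$, and the rest of the radius is a compact subset of $\mathbf D$. So the radial integral is finite for $\lambda=\lambda_m$.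

\emph{Stolz angles, $\lambda=\lambda_m$.} Let $\Gamma=\{|z-\zeta|<M(1-|z|)\}$ and $w=\mathcal C(z)$. By \eqref{eq:cayley} and $dA(w)=|\mathcal C'|^2dA(z)$,
\[
|b'(z)|\frac{dA(z)}{1-|z|}\le2|b'(z)|\frac{dA(z)}{1-|z|^2}=|g'(w)|\frac{dA(w)}{\operatorname{Im}w}.
\]
For $z\in\Gamma$ with $|z-\zeta|<\frac12|1-\zeta|$ we have $|1-z|>\frac12|1-\zeta|$, so
\[
|w-x|=\frac{2|z-\zeta|}{|1-z||1-\zeta|}\le\frac{4M(1-|z|)}{|1-\zeta|^2},\qquad\operatorname{Im}w=\frac{1-|z|^2}{|1-z|^2}\ge\frac{1-|z|}4 .
\]
Hence for small $\varepsilon>0$ the part of $\Gamma$ with $|z-\zeta|<\varepsilon$ is mapped into $\Gamma_{x,L}$ for any integer $L>16M/|1-\zeta|^2$, and \eqref{eq:cones} applies. On the rest of $\Gamma$, $1-|z|>\varepsilon/M$ and the integrand is bounded.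

\emph{All $\lambda>0$.} Given $\lambda$, choose $\lambda_m\le\lambda$. The derivative of $r\mapsto e^{\lambda_mb(r\zeta)}$ has modulus $\lambda_m|b'|e^{\lambda_m\operatorname{Re}b}$, which is integrable on $[0,1)$. So $|e^{\lambda_mb(r\zeta)}|$ is bounded, that is, $\operatorname{Re}b$ is bounded above on the radius. For $z\in\Gamma$, the points $z$ and $|z|\zeta$ are at distance less than $(M+1)(1-|z|)$. They are joined by an arc of the circle of radius $|z|$ whose length is at most $\frac\pi2$ times this distance, and on which $|b'|\le\|b\|/(1-|z|)$. Hence $|b(z)-b(|z|\zeta)|\le\frac\pi2(M+1)\|b\|$, and $\operatorname{Re}b$ is bounded above on $\Gamma$; this is the second use of the Bloch condition. On the radius and on $\Gamma$ we thus have $e^{\lambda\operatorname{Re}b}\le C'e^{\lambda_m\operatorname{Re}b}$ with $C'$ depending on $\zeta$, $\lambda$ and $M$, and both integrals are finite for $\lambda$.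
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bloch}]
Let $J\subset\mathbf T$ be an arc and $J'\subset\mathcal C(J\setminus\{1\})$ a bounded open interval. By Lemmas~\ref{lem:support} and~\ref{lem:cones}, $\nu(A_\delta\cap J')=\nu(J')>0$, so $\dim(A_\delta\cap J')\ge1-3456\delta$ by Corollary~\ref{cor:dim}. The map $\mathcal C^{-1}(x)=\frac{x-i}{x+i}$ satisfies $|\mathcal C^{-1}(x)-\mathcal C^{-1}(x')|=2|x-x'|/(|x+i||x'+i|)$. It is bi-Lipschitz on $J'$ and therefore preserves dimension there. By Lemma~\ref{lem:transfer}, $\dim(E_b^*\cap J)\ge1-3456\delta$. The set $E_b^*$ does not depend on $\delta$; let $\delta\to0$.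
\end{proof}

\section{Lacunary series and gauge functions}\label{sec:gauge}

One half of Theorem~\ref{thm:gauge} is a consequence of Theorem~\ref{thm:univalent}. If (ii) holds, there is $s\in(0,1)$ with $\log\varphi(t)/\log t\le s$, that is $\varphi(t)\ge t^s$, for all small $t$. Then $\mathcal H^\varphi(E_f\cap J)\ge\mathcal H^s(E_f\cap J)=\infty$, because $s<1=\dim(E_f\cap J)$. This gives (i) and the last assertion of the theorem.

It remains to construct, when (ii) fails, a univalent $f$ with $\mathcal H^\varphi(E_f)=0$. The analytic counterpart of the simple random walk of Section~\ref{sec:model} is a lacunary series, in which one term of the derivative dominates at each scale. For $n\ge1$ let $\Delta_n=[1-16^{-n},1-\frac1216^{-n}]$; these intervals are disjoint.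

\begin{lemma}\label{lem:lac}
Let $1\ge c_1\ge c_2\ge\dots>0$ and $b_0(z)=\sum_{k\ge1}c_kz^{16^k}$. Let $\zeta=e^{2\pi i\theta}$.
\begin{enumerate}
\item[(a)] $(1-|z|^2)|b_0'(z)|\le\frac{32}{15}$ on $\mathbf D$.
\item[(b)] If $\sum_{k<n}c_k16^k\le\frac7{100}c_n16^n$, then $|b_0'(r\zeta)|\ge\frac14c_n16^n$ for $r\in\Delta_n$.
\item[(c)] $\big|\operatorname{Re}b_0(r\zeta)-\sum_{k\le n}c_k\cos(2\pi16^k\theta)\big|\le2$ for $r\in\Delta_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $r=|z|$. There are $\frac{15}{16}16^k$ integers $l$ with $16^{k-1}<l\le16^k$, and $r^l\ge r^{16^k}$ for each of them, so $16^kr^{16^k}\le\frac{16}{15}\sum_{16^{k-1}<l\le16^k}r^l$. Summing over $k\ge1$ gives $|zb_0'(z)|\le\frac{16}{15}\frac{r^2}{1-r}$, hence $(1-r^2)|b_0'(z)|\le\frac{16}{15}r(1+r)$.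

(b) Write $r\zeta\,b_0'(r\zeta)=\sum_kc_k16^kr^{16^k}\zeta^{16^k}$ and compare with $c_n16^n$. For $N=16^n$ we have $-\log(1-\frac1N)\le\frac1{N-1}$, so $r^{16^n}\ge(1-\frac1N)^N\ge e^{-16/15}>\frac13$. The terms with $k<n$ contribute at most $\frac7{100}c_n16^n$. For $k=n+l$, $l\ge1$, we have $r^{16^k}\le e^{-16^l/2}$ and $c_k\le c_n$, so these terms contribute at most $c_n16^n$ times
\begin{equation}\label{eq:tail}
\sum_{l\ge1}16^le^{-16^l/2}\le16e^{-8}+\sum_{l\ge2}16^{-2l}<\frac6{1000},
\end{equation}
where we used $x^3\le e^{x/2}$ for $x\ge256$. Finally $\frac13-\frac7{100}-\frac6{1000}>\frac14$ and $r<1$.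

(c) For $k\le n$, $1-r^{16^k}\le16^k(1-r)\le16^{k-n}$, and these numbers sum to at most $\frac{16}{15}$. The terms with $k>n$ sum to at most $\sum_{l\ge1}e^{-16^l/2}<\frac6{1000}$ by \eqref{eq:tail}.
\end{proof}

\begin{example}[$\lambda>0$ is needed in Theorem~\ref{thm:bloch}]\label{ex:lambda}
Let $b(z)=\sum_{k\ge1}z^{16^k}$, a Bloch function by (a). Since $\sum_{k<n}16^k\le\frac1{15}16^n$, part (b) applies for every $n$ and gives $\int_{\Delta_n}|b'(r\zeta)|\,dr\ge\frac12 16^{-n}\cdot\frac1416^n=\frac18$. So $\int_0^1|b'(r\zeta)|\,dr=\infty$ for every $\zeta\in\mathbf T$.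
\end{example}

With constant coefficients, a small linear drift of the partial sums is not rare enough to defeat a gauge close to $t$. We therefore take the coefficients constant on long blocks, equal to $1/M_j$ on the $j$th block of length $M_j$. Each block then contributes a fixed multiple of $e^{\operatorname{Re}b}$ to the variation, so $\operatorname{Re}b$ must tend to $-\infty$, and infinitely many blocks must lower it by at least $j^{-2}$. For the $j$th block this is a deviation of order $M_j/j^2$ of a sum of $M_j$ almost independent cosines, and it has probability at most $e^{-2M_j/j^4}$. At the scale $t\approx16^{-2M_j}$ or larger where the block ends, this is a gain of a power $t^{\varepsilon}$ with $\varepsilon$ of order $j^{-4}$, and we let the block end at a scale where $\varphi(t)/t$ is smaller than the reciprocal of that gain.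

\begin{proof}[Proof that \textup{(i)} fails if \textup{(ii)} fails]
Since the upper limit in (ii) is at least $1$, for every $\varepsilon>0$ there are arbitrarily small $t$ with $\varphi(t)\le t^{1-\varepsilon}$.

\emph{Construction.} Let $\varepsilon_j=\frac1{12j^4}$ and $N_0=M_0=0$. Given $N_{j-1}$ and $M_{j-1}$, choose $t_j\in(0,1)$ with $\varphi(t_j)\le t_j^{1-\varepsilon_j}$, let $N_j$ be the largest integer with $N_j-N_{j-1}$ even and $16^{-N_j}\ge t_j$, and set $M_j=N_j-N_{j-1}$. As $N_j\to\infty$ when $t_j\to0$, we can take $t_j$ so small that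
\begin{equation}\label{eq:blocks}
N_j\ge2N_{j-1}+2,\qquad M_j\ge\max(8,\,4j^2,\,j^5,\,M_{j-1}).
\end{equation}
Then $16^{-N_j-2}<t_j\le16^{-N_j}$, and $t_j\to0$. Put $c_k=1/M_j$ for $N_{j-1}<k\le N_j$; this sequence is nonincreasing and bounded by $1$. With $b_0$ as in Lemma~\ref{lem:lac}, let
\[
b=\tfrac14b_0,\qquad f(z)=\int_0^ze^{b(\xi)}\,d\xi,\qquad u_n(\theta)=\tfrac14\sum_{k\le n}c_k\cos(2\pi16^k\theta).
\]
Becker's criterion \cite{becker} states that $f$ is univalent if $(1-|z|^2)|zf''(z)/f'(z)|\le1$ on $\mathbf D$. Here $f''/f'=b'$, and Lemma~\ref{lem:lac}(a) bounds the left side by $\frac8{15}$. So $f$ is univalent.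

\emph{Lower bound for the variation.} Coefficients of earlier blocks are much larger than $1/M_j$, so we use only the second half of each block, $N_{j-1}+\frac12M_j<n\le N_j$, where the growth of the frequencies has compensated for this. For such $n$ we have $16^n\ge4^{M_j}16^{N_{j-1}}$ and $c_n=1/M_j$, so
\[
\sum_{k\le N_{j-1}}c_k16^k\le\frac{16}{15}16^{N_{j-1}}\le\frac{16}{15}M_j4^{-M_j}c_n16^n\le10^{-3}c_n16^n
\]
because $M_j\ge8$, while $\sum_{N_{j-1}<k<n}c_k16^k\le\frac1{15}c_n16^n$. As $\frac1{15}+10^{-3}<\frac7{100}$, parts (b) and (c) of Lemma~\ref{lem:lac} apply. For $\zeta=e^{2\pi i\theta}$,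
\[
\int_{\Delta_n}|f''(r\zeta)|\,dr\ge\frac1216^{-n}\cdot\frac1{16}c_n16^n\cdot e^{u_n(\theta)-1/2}=\frac{e^{-1/2}}{32}\,c_n\,e^{u_n(\theta)} .
\]
Within the $j$th block $|u_n-u_{N_j}|\le\frac14$, and the $\frac12M_j$ coefficients of the second half sum to $\frac12$. Hence
\[
\int_0^1|f''(r\zeta)|\,dr\ge\frac{e^{-3/4}}{64}\sum_{j\ge1}e^{u_{N_j}(\theta)} .
\]
If $\zeta\in E_f$, then $u_{N_j}(\theta)\to-\infty$. Let $Y_j=u_{N_j}-u_{N_{j-1}}$ and $A_j=\{\theta\in[0,1):Y_j(\theta)\le-j^{-2}\}$. If $\theta$ belonged to only finitely many $A_j$, then $u_{N_j}(\theta)=\sum_{l\le j}Y_l(\theta)$ would be bounded below, since $\sum l^{-2}<\infty$. Identifying $\theta$ with $\zeta$, we conclude that $E_f\subset\bigcup_{j\ge j_0}A_j$ for every $j_0$.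

\emph{From measure to coverings.} Split $[0,1)$ into equal intervals of a length $\ell\in[\frac{t_j}{14},\frac{t_j}7]$; this is possible because $[7/t_j,14/t_j]$ contains an integer. We have
\[
|Y_j'|\le\frac{2\pi}{4M_j}\cdot\frac{16}{15}16^{N_j}\le\frac{2\cdot16^{N_j}}{M_j},\qquad\ell\le16^{-N_j},
\]
so $Y_j$ varies by at most $2/M_j\le\frac1{2j^2}$ on each interval. The intervals that meet $A_j$ are therefore contained in
\[
A_j'=\Big\{Y_j\le-\frac1{2j^2}\Big\}=\Big\{\sum_{N_{j-1}<k\le N_j}\cos(2\pi16^k\theta)\le-\frac{2M_j}{j^2}\Big\},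
\]
and there are at most $14|A_j'|/t_j$ of them.

\emph{The measure of $A_j'$.} Let $s>0$. A convex function lies below its chord, so $e^{-sx}\le\cosh s-x\sinh s$ for $|x|\le1$. With $k$ ranging over the $j$th block,
\[
\int_0^1e^{-s\sum_k\cos(2\pi16^k\theta)}\,d\theta\le(\cosh s)^{M_j}\int_0^1\prod_k\big(1-\tanh s\,\cos(2\pi16^k\theta)\big)\,d\theta .
\]
Expand the product and write each cosine as $\frac12(e^{2\pi i16^k\theta}+e^{-2\pi i16^k\theta})$. Apart from the term $1$, every term is a multiple of $e^{2\pi iN\theta}$ with $N=\sum_k\epsilon_k16^k$, where $\epsilon_k\in\{-1,0,1\}$ are not all zero. Such an $N$ is nonzero, because its largest power of $16$ exceeds the sum of all smaller ones. So the last integral equals $1$. Also $\cosh s\le e^{s^2/2}$, since $(2n)!\ge2^nn!$. Chebyshev's inequality with $s=2/j^2$ gives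
\[
|A_j'|\le e^{-2sM_j/j^2}\,e^{M_js^2/2}=e^{-2M_j/j^4}.
\]

\emph{Summation.} The arcs of $\mathbf T$ that correspond to the chosen intervals have diameter at most $2\pi t_j/7<t_j$. Since $\varphi$ is nondecreasing, they cover $A_j$ with $\varphi$-sum at most
\[
\frac{14}{t_j}e^{-2M_j/j^4}\varphi(t_j)\le14\,e^{-2M_j/j^4}\,t_j^{-\varepsilon_j}\le14\exp\Big(-\frac{2M_j}{j^4}+\varepsilon_j(N_j+2)\log16\Big).
\]
By \eqref{eq:blocks}, $N_j\ge2$ and $N_{j-1}\le\frac12N_j$, so $N_j+2\le2N_j\le4M_j$. Moreover $4\varepsilon_j\log16=\frac{\log16}{3j^4}\le j^{-4}$. The $\varphi$-sum is thus at most $14e^{-M_j/j^4}\le14e^{-j}$. For every $j_0$, the set $E_f$ is covered by arcs of diameter less than $\sup_{j\ge j_0}t_j$ with total $\varphi$-sum at most $14\sum_{j\ge j_0}e^{-j}$. Letting $j_0\to\infty$ gives $\mathcal H^\varphi(E_f)=0$, which completes the proof of Theorem~\ref{thm:gauge}.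
\end{proof}

\begin{thebibliography}{9}

\bibitem{fractal}
\emph{Anderson's conjecture for domains with fractal boundary},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070386}.

\bibitem{becker}
J. Becker, J. Reine Angew. Math. \textbf{255} (1972).

\end{thebibliography}
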